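\title{Two-sided ideals in Iwasawa algebras of almost simple uniform pro-$p$ groups}

\begin{abstract}
Let $G$ be a uniform pro-$p$ group whose $\mathbb{Q}_p$-Lie algebra is simple, and let $k$ be a field of characteristic $p$. We prove that every nonzero two-sided ideal of the Iwasawa algebra $k[[G]]$ has finite codimension, so that $0$ and the Jacobson radical are its only prime ideals. From an ideal of infinite codimension we build a module of finite length over a $\pi$-adic ring, measure on it the growth of the operators $g^{p^r}-1$, and use conjugation by high $p$-th powers to show that its annihilator is stable under all locally constant functions on an open subgroup, which forces the annihilator to vanish.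
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $p$ be a prime and $k$ a field of characteristic $p$. For a profinite group $H$ put
\[
\Omega_H=k[[H]]=\varprojlim_M k[H/M],
\]
where $M$ runs over the open normal subgroups of $H$. A pro-$p$ group $G$ is \emph{uniform} if it is topologically finitely generated and torsion-free and if $[G,G]$ lies in the closed subgroup generated by the $p$-th powers (the fourth powers if $p=2$). Such a group has a $\mathbb{Q}_p$-Lie algebra $\mathfrak g$ of finite dimension $\dim G$, and its Iwasawa algebra $\Omega_G$ behaves like a noncommutative ring of power series in $\dim G$ variables; Section~\ref{sec:background} makes this precise. We write $J$ for the augmentation ideal of $\Omega_G$, the kernel of the map $\Omega_G\to k$ sending every $g\in G$ to $1$. A proper two-sided ideal $P$ is \emph{prime} if $\mathfrak A\mathfrak B\subset P$ implies $\mathfrak A\subset P$ or $\mathfrak B\subset P$ for two-sided ideals $\mathfrak A,\mathfrak B$.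

For $G=\mathbb{Z}_p$ with generator $g$ one has $\Omega_G=k[[x]]$, $x=g-1$; the nonzero ideals are the $(x^n)$, all of finite codimension, and the primes are $0$ and $J=(x)$. For $G=\mathbb{Z}_p^2$ one has $\Omega_G=k[[x,y]]$, which has many more primes. In general two sources of two-sided ideals are visible at once. A closed normal subgroup $N$ gives the kernel of $\Omega_G\to\Omega_{G/N}$, which is nonzero of infinite codimension when $N\neq1$ and $G/N$ is infinite. A central element $z\in J$ gives the ideal $z\Omega_G$. Call $G$ \emph{almost simple} if $\mathfrak g$ is a simple Lie algebra, that is, non-abelian and without ideals other than $0$ and $\mathfrak g$; a typical example is a uniform congruence subgroup of $SL(2,\mathbb{Z}_p)$. For such a group both sources dry up: every nontrivial closed normal subgroup has finite index, and the center of $\Omega_G$ consists of scalars (see Remark~\ref{rem:center}). One is led to guess that $\Omega_G$ has as few prime ideals as $k[[x]]$. The following question is posed as open in \cite{OWR}.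

\begin{quote}
\textbf{Question.} Let $G$ be an almost simple uniform pro-$p$ group. Are $0$ and the Jacobson radical the only prime ideals of $\mathbb{F}_p[[G]]$?
\end{quote}

The answer is yes, for every prime $p$ including $2$.

\begin{theorem}\label{thm:A}
Let $G$ be a uniform pro-$p$ group with simple (non-abelian) Lie algebra $\mathfrak g$, and let $k$ be a field of characteristic $p$. Then every two-sided ideal $I\neq0$ of $k[[G]]$ has finite codimension. Hence the prime ideals of $k[[G]]$ are exactly $0$ and $J$, and $J$ is the Jacobson radical.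
\end{theorem}

The hypothesis on $\mathfrak g$ is the right one, and the group need not be uniform.

\begin{theorem}\label{thm:B}
For a uniform pro-$p$ group $G\neq1$ the following are equivalent:
\begin{itemize}
\item[(i)] $\mathfrak g$ has no ideals except $0$ and $\mathfrak g$ (so $G$ is almost simple or $G\cong\mathbb{Z}_p$);
\item[(ii)] every nonzero two-sided ideal of $k[[G]]$ has finite codimension;
\item[(iii)] the prime ideals of $k[[G]]$ are exactly $0$ and $J$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:C}
Let $G$ be a compact $p$-adic analytic group with simple non-abelian Lie algebra and no nontrivial finite normal subgroup. Then every nonzero two-sided ideal of $\mathbb{F}_p[[G]]$ has finite index.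
\end{theorem}

An arbitrary ideal has no visible relation to subgroups of $G$, so the absence of normal subgroups cannot be used until such a relation is produced. Section~\ref{sec:model} shows on a two-dimensional group how this is done and lists what the general case requires. Sections~\ref{sec:S}--\ref{sec:end} prove Theorem~\ref{thm:A}, and Section~\ref{sec:BC} deduces the other two theorems.

\section{Uniform groups and their Iwasawa algebras}\label{sec:background}

Let $G$ be uniform and $\Omega=\Omega_G$. We use the following standard facts; see \cite[\S\S 4, 7, 9]{DDMS} and the work of Lazard.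

\begin{itemize}
\item[(U1)] There are a $\mathbb{Z}_p$-lattice $L_G\subset\mathfrak g$ with $[L_G,L_G]\subset L_G$ and a homeomorphism $L_G\to G$, $x\mapsto e^x=\exp(x)$, under which multiplication is given by the Baker--Campbell--Hausdorff series. One has $(e^x)^c=e^{cx}$ for $c\in\mathbb{Z}_p$ and $ge^xg^{-1}=e^{\operatorname{Ad}(g)x}$, where $\operatorname{Ad}(g)$ is a linear automorphism of $\mathfrak g$ preserving $L_G$, continuous in $g$, and $\operatorname{Ad}(e^x)=\exp(\operatorname{ad}x)$. Every open subgroup of $G$ contains an open uniform subgroup.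
\item[(U2)] A subspace $V\subset\mathfrak g$ stable under $\operatorname{Ad}(U)$ for some open subgroup $U$ is an ideal. Indeed, for $x\in\mathfrak g$ and small $t\in\mathbb{Z}_p$ we have $e^{tx}\in U$, so $t^{-1}(\exp(t\operatorname{ad}x)-1)$ preserves $V$, and it tends to $\operatorname{ad}x$ as $t\to0$.
\item[(U3)] A closed subgroup $K$ of $G$ is a $p$-adic Lie group with Lie algebra contained in $\mathfrak g$. If this Lie algebra is $0$, then $K$ is discrete, hence finite, hence trivial; if it is $\mathfrak g$, then $K$ is open.
\item[(U4)] $\Omega$ is a local ring with Jacobson radical $J$. The powers $J^i$ have finite codimension and form a base of neighborhoods of $0$, $\Omega$ is complete, and $\operatorname{gr}\Omega=\bigoplus_iJ^i/J^{i+1}$ is a commutative polynomial ring $k[X_1,\dots,X_{\dim G}]$ with generators in degree $1$. Hence $\Omega$ is a noetherian domain. (The case of general $k$ follows from $\Omega/J^i=k\otimes\mathbb{F}_p[[G]]/J_{\mathbb{F}_p}^i$.)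
\item[(U5)] If $H$ is an open subgroup of a profinite group $\Gamma$, then $\Omega_\Gamma=\bigoplus_ig_i\Omega_H$ over coset representatives $g_i$ (and likewise on the other side), $\Omega_H$ carries the subspace topology, and $k[H]$ is dense in $\Omega_H$.
\end{itemize}

The only quantitative input about the group is that $\exp$ is additive up to an error of twice the depth. Put
\[
L=p^4L_G,\qquad G_n=\exp(p^nL)\quad(n\ge0).
\]

\begin{lemma}\label{lem:BCH}
The $G_n$ are open normal subgroups of $G$, they form a base of neighborhoods of $1$, and $G_{n+j}=\{g^{p^j}:g\in G_n\}$. If $x_1,\dots,x_l\in p^nL$, then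
\[
e^{x_1}\cdots e^{x_l}\in e^{x_1+\dots+x_l}\,G_{2n}.
\]
\end{lemma}

\begin{proof}
Let $u_i(x,y)$ be the part of degree $i$ of the Baker--Campbell--Hausdorff series, so $u_1=x+y$. By Dynkin's formula, $u_i$ is a sum of iterated brackets of $i$ letters $x,y$ with coefficients $\pm\big(m\,i\prod_{a=1}^mr_a!\,s_a!\big)^{-1}$, where $m\le i$ and $\sum_a(r_a+s_a)=i$. Each of $m$, $i$ and $i!$ has $p$-adic valuation at most $i-1$, and $\prod r_a!\,s_a!$ divides $i!$, so the denominators have valuation at most $3(i-1)$. Since $[L,L]\subset p^4L$, a bracket of $i$ elements of $L$ lies in $p^{4(i-1)}L$. Hence $u_i(L,L)\subset p^{i-1}L$, and by homogeneity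
\begin{equation}\label{eq:ui}
\sum_{i\ge2}u_i(x,y)\in p^{2n}L\qquad(x,y\in p^nL).
\end{equation}
So $G_n$ is closed under products, and under inverses because $(e^x)^{-1}=e^{-x}$. It is normal because $L$ is $\operatorname{Ad}(G)$-stable. The rest of the first sentence follows from (U1).

For $x,y\in p^nL$, \eqref{eq:ui} gives $e^xe^y=e^{a+w}$ with $a=x+y$ and $w\in p^{2n}L$. Applying \eqref{eq:ui} to the pair $-a,\ a+w\in p^nL$ gives $e^{-a}e^{a+w}=\exp\big(w+\sum_{i\ge2}u_i(-a,a+w)\big)\in G_{2n}$. This is the case $l=2$. If $e^{x_1}\cdots e^{x_{l-1}}\in e^{x'}G_{2n}$ with $x'=x_1+\dots+x_{l-1}$, then by normality $e^{x_1}\cdots e^{x_l}\in e^{x'}e^{x_l}G_{2n}=e^{x'+x_l}G_{2n}$.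
\end{proof}

The next lemma lets us replace $G$ by an open subgroup at the end of the proof. Recall that a noetherian domain $\Omega_H$ has a division ring of fractions $Q$, in which finitely many elements can be written with a common right denominator $s\in\Omega_H\setminus0$.

\begin{lemma}\label{lem:regular}
Let $\Gamma$ be a profinite group, $H$ an open subgroup that is uniform, and $a\in\Omega_\Gamma$ an element with $aw\ne0$ for all $0\neq w\in\Omega_\Gamma$. Then $a\Omega_\Gamma\cap\Omega_H\neq0$.
\end{lemma}

\begin{proof}
By (U5), $X=\Omega_\Gamma\otimes_{\Omega_H}Q$ is a finite-dimensional right $Q$-vector space containing $\Omega_\Gamma$, and each of its elements has the form $ws^{-1}$ with $w\in\Omega_\Gamma$ and $0\ne s\in\Omega_H$. Left multiplication by $a$ is $Q$-linear and injective on $X$, hence surjective. So $1=aws^{-1}$ for some $w,s$, and $s=aw$ is the required element.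
\end{proof}

\section{Functions on the group, and a model computation}\label{sec:model}

\subsection*{The action of functions}
Let $H$ be a profinite group and $f\colon H\to\mathbb{F}_p$ a locally constant function. By compactness $f$ factors through $H/M$ for all small open normal $M$, so the rule $y\mapsto f(y)y$ defines compatible linear maps on the $k[H/M]$. We obtain a continuous $k$-linear map $x\mapsto f\cdot x$ of $\Omega_H$ with
\[
f\cdot y=f(y)\,y\quad(y\in H),\qquad f\cdot(f'\cdot x)=(ff')\cdot x .
\]
The functions that preserve an ideal $P$ measure how far $P$ is determined by subgroups. Suppose that $f\colon H\to\mathbb{F}_p$ is a nonzero homomorphism with $f\cdot P\subset P$. The indicator function of the coset $\{f=c\}$ is $1-(f-c)^{p-1}$, so the components of any $x\in P$ along the cosets of $H'=\ker f$ lie in $P$, and $P$ is generated by $P\cap\Omega_{H'}$. The extreme case is the following.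

\begin{lemma}\label{lem:all}
Let $H$ be uniform and $P$ a proper two-sided ideal of $\Omega_H$ with $f\cdot P\subset P$ for all locally constant $f\colon H\to\mathbb{F}_p$. Then $P=0$.
\end{lemma}

\begin{proof}
Let $0\neq x\in P$. The image of $x$ in some $k[H/M]$ has a nonzero coefficient $c$ at some coset $hM$. Then $1_{hM}\cdot x\in P$ maps to $c\,hM$, so its augmentation is $c\ne0$, and it is a unit by (U4). This contradicts $P\neq\Omega_H$.
\end{proof}

\subsection*{A two-dimensional group}
Where do such functions come from? Let $p$ be odd and let $G=\mathbb{Z}_p\rtimes\mathbb{Z}_p$ consist of the elements $a^\alpha b^\beta$ with $bab^{-1}=a^{1+p}$. It is torsion-free and its commutators are powers of $a^p$, so it is uniform. For $y=a^\alpha b^\beta$ we have $yay^{-1}=a^{\chi(y)}$ with $\chi(y)=(1+p)^\beta\equiv1+p\beta\pmod{p^2}$. Let $f(y)=\beta\bmod p$, a homomorphism.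

Let $D$ be a division ring with a valuation $v\colon D\to\mathbb{Z}\cup\{\infty\}$, so that $v(st)=v(s)+v(t)$, $v(s+t)\ge\min(v(s),v(t))$, and $v(s)=\infty$ only for $s=0$. Let $\Phi\colon\Omega\to D$ be a ring homomorphism with $v(\Phi(J^i))\ge i$ for all $i\geq 0$, and let $P=\ker\Phi$. We claim:
\[
\text{if }\Phi(a)\ne1,\text{ then }f\cdot P\subset P.
\]
Conjugate by $g=a^{p^r}$ and put $X=a^{p^{r+1}}-1=(a-1)^{p^{r+1}}$. Then
\[
gyg^{-1}y^{-1}=a^{p^r(1-\chi(y))}=(1+X)^{c},\qquad c=\frac{1-\chi(y)}{p}\equiv-\beta\pmod p,
\]
and the binomial series gives $(1+X)^c\in1-f(y)X+X^2\Omega$. With $\xi_r=\Phi(X)$ we get, after multiplying by $y$ on the right,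
\[
v\big(\Phi(gxg^{-1})-\Phi(x)+\xi_r\Phi(f\cdot x)\big)\ge2v(\xi_r),
\]
first for $x=y\in G$, then for all $x\in\Omega$ by linearity and continuity. For $x\in P$ the first two terms vanish because $P$ is two-sided, so $v(\xi_r)+v(\Phi(f\cdot x))\ge2v(\xi_r)$. Now $v(\xi_r)=p^{r+1}v(\Phi(a)-1)$ is finite and tends to infinity. Cancelling it gives $v(\Phi(f\cdot x))\ge v(\xi_r)$ for all $r$, so $\Phi(f\cdot x)=0$, as claimed. The assumption $\Phi(a)\neq1$ is needed: for the augmentation $\Phi\colon\Omega\to k$ we have $P=J$ and $f\cdot(b-1)=b\notin J$.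

In words: to first order, conjugation by $g$ is the identity plus $\xi_r$ times the action of a fixed function; the gap between the first and the second order grows with $r$; and dividing by $\xi_r$ costs no more than the first order.

\subsection*{What the general case requires}
Let $G$ be almost simple and $I$ an ideal of infinite codimension. Four things have to be supplied.
\begin{enumerate}
\item \emph{A substitute for $D$.} From $I$ we can only construct a $\pi$-adically complete ring $S$ with Artinian residue ring (Section~\ref{sec:S}). We let $G$ act on modules over $S[\pi^{-1}]$; on their endomorphisms there is a function $v$ with $v(st)\ge v(s)+v(t)$ only (Section~\ref{sec:lattices}).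
\item \emph{A notion of first order.} The commutators $gyg^{-1}y^{-1}$ no longer lie in one procyclic subgroup. They have to be compared by the rate $\rho(x)$ at which $v(e^{p^rx}-1)$ grows, which defines a norm on $\mathfrak g$ (Section~\ref{sec:rho}).
\item \emph{Division.} Since $v$ is not a valuation, the cost of dividing by $e^{p^rz}-1$ has to be bounded. This holds on a module that is irreducible for all open subgroups (Section~\ref{sec:purity}). Moreover the first-order term is a sum $\sum_j\xi_{j,r}\Phi(f_j\cdot x)$, and the summands are separated by using several values of $r$ and a Moore determinant (Section~\ref{sec:functions}).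
\item \emph{Iteration.} One function exists for every open subgroup, and the simplicity of $\mathfrak g$ then yields all functions (Section~\ref{sec:end}).
\end{enumerate}

From now until the end of Section~\ref{sec:end}, $G$ is as in Theorem~\ref{thm:A}, and $I$ is a fixed two-sided ideal of $\Omega$ of infinite codimension. We must show that $I=0$.

\section{A $\pi$-adic ring attached to the ideal}\label{sec:S}

The $J$-adic filtration of $\Omega/I$ has a commutative graded ring, which may have zero divisors and large dimension. We localize this graded ring at a minimal prime, which cuts its degree-zero part down to an Artinian ring and inverts an element of degree one, and we lift the localization to $\Omega/I$ modulo each power of the filtration. An element of a ring is \emph{regular} if it is neither a left nor a right zero divisor.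

\begin{proposition}\label{prop:S}
There are a ring $S\ne0$, an element $\pi\in S$ and a ring homomorphism $\iota\colon\Omega\to S$ such that
\begin{itemize}
\item[(S1)] $\pi$ is regular, $\pi S=S\pi$, and $S=\varprojlim S/\pi^iS$;
\item[(S2)] $S/\pi S$ is a commutative Artinian ring;
\item[(S3)] $\iota(I)=0$, $\iota(k)$ is central, $\iota(J^i)\subset\pi^iS$ for all $i$, and $\pi=\iota(t)$ for some $t\in J$.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{The graded ring.} Let $A=\Omega/I$, $F_iA=J^iA$ for $i\ge0$ and $F_iA=A$ for $i<0$. The ring $\operatorname{gr}A=\bigoplus F_iA/F_{i+1}A$ is a quotient of $\operatorname{gr}\Omega$, so it is commutative and generated over $k$ by the finite-dimensional space $\operatorname{gr}_1A$. If it were finite-dimensional, then $J\cdot F_iA=F_iA$ for some $i\geq 0$, so $F_iA=0$ by Nakayama's lemma, and $I\supset J^i$ would have finite codimension. Hence $\operatorname{gr}A$ is infinite-dimensional, and some $T\in\operatorname{gr}_1A$ is not nilpotent. Let $t\in J$ represent $T$. The nilradical is the intersection of the minimal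 primes, so there is a minimal prime $\mathfrak Q$ of $\operatorname{gr}A$ with $T\notin\mathfrak Q$; minimal primes of a graded ring are homogeneous. Let $\mathcal T$ be the multiplicative set of homogeneous elements outside $\mathfrak Q$.

\emph{The residue ring.} The ring $M=\mathcal T^{-1}\operatorname{gr}A$ is nonzero, graded and noetherian, and $T$ is a unit of degree $1$ in it. So $M=R[T,T^{-1}]$ with $R=M_0\ne0$, and $R\cong M/(T-1)M$ is noetherian. If $\mathfrak q$ is a prime of $R$, then $\mathfrak qM$ is a homogeneous prime of $M$. Its preimage in $\operatorname{gr}A$ is a homogeneous prime disjoint from $\mathcal T$, hence contained in $\mathfrak Q$, hence equal to $\mathfrak Q$. Thus $\mathfrak q=(\mathfrak QM)_0$ is the only prime of $R$, and $R$ is Artinian.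

\emph{Lifting the localization.} Let $q$ be a central indeterminate and $\tilde A=\bigoplus_{i\in\mathbb{Z}}F_iA\,q^{-i}\subset A[q,q^{-1}]$ the Rees ring, with $F_iA\,q^{-i}$ in degree $i$. Then $q\in\tilde A$ is central, regular and of degree $-1$, and $\tilde A_0=A$. Put $C_m=\tilde A/q^m\tilde A$ for $m\ge1$; its component of degree $i$ is $F_iA/F_{i+m}A$, and $C_1=\operatorname{gr}A$. As $C_1$ is commutative, $\operatorname{ad}(s)\colon c\mapsto sc-cs$ maps $q^jC_m$ into $q^{j+1}C_m$, so $\operatorname{ad}(s)^m=0$ on $C_m$. Left and right multiplication by $s$ commute and the characteristic is $p$, so $\operatorname{ad}(s^{p^n})=\operatorname{ad}(s)^{p^n}$. Therefore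
\begin{equation}\label{eq:central}
s^{p^n}\text{ is central in }C_m\text{ for every }s\in C_m\text{, once }p^n\ge m.
\end{equation}
Let $\mathcal Z_m$ be the multiplicative set of homogeneous central elements of $C_m$ whose image in $C_1$ lies in $\mathcal T$, and let $Q_m=\mathcal Z_m^{-1}C_m$, a graded ring. Localization at central elements is exact. By \eqref{eq:central}, every homogeneous element of $C_m$ with image in $\mathcal T$ has a power in $\mathcal Z_m$ and so is a unit of $Q_m$. For $1\le j\le m$ we have $Q_m/q^jQ_m=\mathcal Z_m^{-1}C_j$, and this equals $Q_j$: the image of $\mathcal Z_m$ lies in $\mathcal Z_j$, and each $z\in\mathcal Z_j$ lifts to a homogeneous element of $C_m$, so a power of $z$ lies in that image. Also $Q_1=M$. Since $q$ is regular in $\tilde A$, the annihilator of $q^j$ in $C_m$ is $q^{m-j}C_m$; by exactness the annihilator of $q^j$ in $Q_m$ is $q^{m-j}Q_m$.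

\emph{Degree zero.} The element $\tilde t=tq^{-1}$ maps to $T$, so it is a unit of degree $1$ in $Q_m$. Let $S_m=(Q_m)_0$ and let $\pi=\tilde tq\in S_m$ be the image of $t$. Then $\pi^jS_m=q^j(Q_m)_j=S_m\pi^j$, and this is $(q^jQ_m)_0$, the kernel of the surjection $S_m\to S_j$. For $x\in S_m$, each of $\pi^jx=0$ and $x\pi^j=0$ is equivalent to $q^jx=0$, that is, to $x\in\pi^{m-j}S_m$. Finally $S_1=R$.

\emph{The limit.} Put $S=\varprojlim S_m$; it surjects onto each $S_j$. If $\pi x=0$ or $x\pi=0$ for $x=(x_m)\in S$, then $x_m\in\pi^{m-1}S_m$, so $x_{m-1}=0$ for all $m$; thus $\pi$ is regular. Let $s=(s_m)\in S$ with $s_j=0$. For $m>j$ write $s_m=\pi^jx_m$; the image $\bar x_m$ of $x_m$ in $S_{m-j}$ is uniquely determined, so the $\bar x_m$ are compatible and define $x\in S$ with $s=\pi^jx$. The same holds on the other side, so $\ker(S\to S_j)=\pi^jS=S\pi^j$. This proves (S1) and (S2), with $S/\pi S=R$. Let $\iota$ be the composite $\Omega\to A=\tilde A_0\to S$. Scalars are central in $\tilde A$, hence in every $Q_m$ and in $S$. For $a\in F_iA$ we have $a=(aq^{-i})q^i\in q^i\tilde A$,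 so the image of $a$ lies in $\ker(S\to S_i)=\pi^iS$.
\end{proof}

\begin{example}\label{ex:S}
The proof does not use the simplicity of $\mathfrak g$. Take $\Omega=k[[x,y]]$, $t=x$, and $I$ generated by homogeneous polynomials. Then $C_m=(\operatorname{gr}A)[q]/(q^m)$, $Q_m=M[q]/(q^m)$ and $S=R[[\pi]]$ with $\pi=Xq$. For $I=0$ we have $\mathfrak Q=0$ and $R=k(Y/X)$, so $S$ is a discrete valuation ring, as in the model. For $I=(y^2)$ we have $\mathfrak Q=(Y)$, $R=k[\epsilon]/(\epsilon^2)$ with $\epsilon=Y/X$, and $\iota(y)=\epsilon\pi$; here $S$ is not a domain.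
\end{example}

By (S1) the powers of $\pi$ can be inverted: let $B=S[\pi^{-1}]\supset S$. Every element of $B$ has the form $s\pi^{-c}$ with $s\in S$, $c\ge0$, and $\iota(k)$ is central in $B$.

\section{Lattices and a minimal module}\label{sec:lattices}

The ring $B$ plays the role of a complete discretely valued field and $S$ that of its ring of integers. The group acts on $B$ by left multiplication through $\iota$, so it acts by endomorphisms of $B$ as a right $B$-module. We set up linear algebra for such modules, with length in place of dimension.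

\subsection*{Lattices}
A \emph{lattice} is a right $S$-module $\Lambda$ such that $\pi$ acts injectively, $\bigcap_i\Lambda\pi^i=0$, and $\Lambda/\Lambda\pi$ has finite length $\ell(\Lambda)$. Then $\Lambda$ embeds in the right $B$-module $W=\Lambda\otimes_SB=\bigcup_i\Lambda\pi^{-i}$, and we call $\Lambda$ a lattice \emph{in} $W$. Let $\theta\colon W\to W$ be the additive bijection $w\mapsto w\pi$. It need not be $S$-linear, but since $\pi S=S\pi$, the maps $\theta$ and $\theta^{-1}$ send $S$-submodules to $S$-submodules. Hence each $\Lambda\pi^i/\Lambda\pi^{i+1}$, and each $\Lambda/\Lambda\pi^i$, has finite length. By (S1) and (S2), $S$ is a lattice in $B$.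

\begin{lemma}\label{lem:lattice}
Let $\Lambda$ be a lattice in $W$.
\begin{itemize}
\item[(a)] $\Lambda$ is finitely generated and $\pi$-adically complete.
\item[(b)] If $W'\subset W$ is a $B$-submodule, then $\Lambda'=\Lambda\cap W'$ is a lattice in $W'$, with $\Lambda\pi^i\cap W'=\Lambda'\pi^i$, and it is closed in $\Lambda$. Moreover $\Lambda''=\Lambda/\Lambda'$ is a lattice in $W/W'$, and $\ell(\Lambda)=\ell(\Lambda')+\ell(\Lambda'')$.
\item[(c)] $W$ has finite length over $B$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\lambda_1,\dots,\lambda_n$ lift generators of $\Lambda/\Lambda\pi$. Given $w_0\in\Lambda$, write successively $w_j=\sum_i\lambda_is_{ij}+w_{j+1}\pi$ with $w_{j+1}\in\Lambda$. The sums $s_i=\sum_js_{ij}\pi^j$ converge in $S$, and $w_0-\sum\lambda_is_i\in\bigcap_j\Lambda\pi^j=0$. So $\Lambda=\sum\lambda_iS$ and $\Lambda\pi^j=\sum\lambda_iS\pi^j$. A series $\sum_jx_j$ with $x_j\in\Lambda\pi^j$ therefore lifts to a convergent series in $S^n$, and it converges in $\Lambda$.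

(b) If $\lambda\pi^i\in W'$ with $\lambda\in\Lambda$, then $\lambda\in W'$; this gives $\Lambda\pi^i\cap W'=\Lambda'\pi^i$. So $0\to\Lambda'/\Lambda'\pi\to\Lambda/\Lambda\pi\to\Lambda''/\Lambda''\pi\to0$ is exact and $\Lambda'$ is a lattice in $W'$. By (a) it is complete for its $\pi$-adic topology, which is the one induced from $\Lambda$; so it is closed, which means $\bigcap_i\Lambda''\pi^i=0$. As $\Lambda''$ embeds in $W/W'$, $\pi$ acts injectively on it.

(c) A lattice with $\ell=0$ satisfies $\Lambda=\Lambda\pi$ and so is zero. By (b), a strictly increasing chain of $B$-submodules of $W$ has at most $\ell(\Lambda)$ steps.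
\end{proof}

Let $W\ne0$ and $E=\operatorname{End}_B(W)$, acting on the left. For $w\in W$ and $a\in E$ put
\[
v(w)=\sup\{i:w\in\Lambda\pi^i\},\qquad v(a)=\sup\{i:a\Lambda\subset\Lambda\pi^i\}.
\]
These are the additive forms of a norm and its operator norm. Both take the value $\infty$ only at $0$ and satisfy $v(\,\cdot+\cdot\,)\ge\min$. Since $\Lambda\pi^i$ is an $S$-submodule, $v(a)=\min_jv(a\lambda_j)>-\infty$ for generators $\lambda_j$ of $\Lambda$. Elements of $E$ commute with $\theta$, so
\[
v(aw)\ge v(a)+v(w),\qquad v(ab)\ge v(a)+v(b),\qquad v(1)=0 .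
\]
Also $v(w\pi^i)=v(w)+i$ and $v(ws\pi^{-c})\ge v(w)-c$ for $s\in S$. If $v(a)\ge1$, the series $\sum_i(-a)^iw$ converges for each $w$ by Lemma~\ref{lem:lattice}(a); the resulting map is $B$-linear because right multiplication by an element of $B$ is continuous. Thus
\begin{equation}\label{eq:geom}
v(a)\ge1\ \Longrightarrow\ 1+a\text{ is invertible in }E\text{ and }v((1+a)^{-1})\ge0 .
\end{equation}

\subsection*{The action of the group}
Let $U\le G$ be open. A \emph{$U$-subquotient} is a quotient $W=W_1/W_2$, where $W_2\subset W_1$ are right ideals of $B$ stable under left multiplication by $\iota(U)$. It carries the lattice $\Lambda=(S\cap W_1)/(S\cap W_2)$.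

The right ideals $W_j$ are stable under $\iota(\Omega_U)$. Indeed, they are stable under $\iota(k[U])$ because $\iota(k)$ is central. If $x\in\Omega_U$ is the limit of $x_n\in k[U]$ and $w\in S\cap W_j$, then $\iota(x_n)w\to\iota(x)w$ by (S3), and $S\cap W_j$ is closed in $S$; every element of $W_j$ has the form $w\pi^{-c}$ with such a $w$. We obtain a ring homomorphism $\Phi\colon\Omega_U\to E$ under which $k$ acts by right multiplication with central elements of $S$, so that $E$ is a $k$-algebra. For $x\in\Omega_U\cap J^i$ we have $\iota(x)(S\cap W_1)\subset S\pi^i\cap W_1=(S\cap W_1)\pi^i$, so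
\begin{equation}\label{eq:Phi}
v(\Phi(x))\ge i\qquad(x\in\Omega_U\cap J^i,\ i\ge0).
\end{equation}
In particular $\Phi$ is continuous. We write $g$ for $\Phi(g)$ when $g\in U$. Then $v(g-1)\ge1$; since $v(g)\geq 0$ and $v(g^{-1})\ge0$, multiplication by $g$ does not change $v$ of a vector, nor, on either side, $v$ of an endomorphism; and $g^{p^r}-1=(g-1)^{p^r}$.

\subsection*{The minimal module}
In the model we needed $\Phi(a)\ne1$ and a valuation. The first becomes the condition below, and minimality replaces the second. Call a pair $(U,W)$, with $W$ a $U$-subquotient, \emph{effective} if no open subgroup of $U$ acts trivially on $W$.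

The pair $(G,B)$ is effective. Otherwise $\iota(N)=1$ for some open normal subgroup $N$. The kernel $\mathfrak K$ of $\Omega\to k[G/N]$ is open, so $\mathfrak K\cap k[G]$ is dense in it, and $\mathfrak K\cap k[G]$ is spanned by the elements $g(y-1)$ with $g\in G$, $y\in N$. By continuity $\iota(\mathfrak K)=0$. As $J^n\subset\mathfrak K$ for some $n$, we get $\pi^n=\iota(t^n)=0$, although $\pi$ is regular and $S\ne0$.

\emph{Fix an effective pair $(U,W)$ with $W$ of minimal length over $B$}, and let $\Lambda$, $E$, $v$, $\Phi$ be as above. Note that $W\neq0$.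

\begin{lemma}\label{lem:irred}
For every open subgroup $U'\le U$, the only $U'$-stable $B$-submodules of $W$ are $0$ and $W$.
\end{lemma}

\begin{proof}
Let $0\ne W'\subsetneq W$ be $U'$-stable. Then $W'$ and $W/W'$ are $U'$-subquotients of smaller length, so they are not effective, and some $G_n\le U'$ acts trivially on both. For $g\in G_n$ we have $(g-1)^2=0$ on $W$, hence $g^p-1=(g-1)^p=0$. So $G_{n+1}$ acts trivially on $W$, a contradiction.
\end{proof}

\section{The growth rate}\label{sec:rho}

Fix $n_0\ge0$ with $G_{n_0}\le U$. An element of $G_n$, $n\ge n_0$, is the $p^{n-n_0}$-th power of some $h\in G_{n_0}$, and $v(h-1)\ge1$; so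
\begin{equation}\label{eq:depth}
v(g-1)\ge p^{n-n_0}\qquad(g\in G_n,\ n\ge n_0).
\end{equation}
For each $i$, the set $U[i]=\{g\in U:v(g-1)\ge i\}$ is a subgroup, because $gh-1=g(h-1)+(g-1)$ and $g^{-1}-1=-g^{-1}(g-1)$. It is open by \eqref{eq:depth}, hence closed.

For $x\in\mathfrak g$ and $r$ so large that $p^rx\in p^{n_0}L$, put
\[
\gamma_r(x)=\Phi(e^{p^rx})-1\in E,\qquad v_r(x)=v(\gamma_r(x)).
\]
Then $\gamma_{r+1}(x)=\gamma_r(x)^p$. If $v$ were a valuation, $p^{-r}v_r(x)$ would be constant; here it is non-decreasing, and we define the \emph{growth rate}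
\[
\rho(x)=\lim_{r\to\infty}p^{-r}v_r(x)\in(0,\infty].
\]
By \eqref{eq:depth}, $\rho\ge p^{-n_0}$ on $L$. Lemma~\ref{lem:BCH} with $n=r-s$, together with \eqref{eq:depth}, gives the following. If $x_1,\dots,x_l\in p^{-s}L$ with $s\ge0$ and $r\ge s+n_0$, then
\begin{equation}\label{eq:add}
1+\gamma_r(x_1+\dots+x_l)=(1+\gamma_r(x_1))\cdots(1+\gamma_r(x_l))\,\kappa,\qquad v(\kappa-1)\ge c_r:=p^{2r-2s-n_0},
\end{equation}
with $\kappa\in\Phi(U)$. Since $p^{-r}c_r\to\infty$, the factor $\kappa$ is invisible on the scale $p^r$: on this scale the group looks abelian.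

\begin{lemma}\label{lem:rho}
For $x,y\in\mathfrak g$, $c\in\mathbb{Z}_p$ and $g\in U$:
\begin{itemize}
\item[(a)] $\rho(px)=p\rho(x)$; $v_r(cx)\ge v_r(x)$; and $\rho(cx)=\rho(x)$ if $c\in\mathbb{Z}_p^\times$;
\item[(b)] $\rho(x+y)\ge\min(\rho(x),\rho(y))$;
\item[(c)] $\rho(\operatorname{Ad}(g)x)=\rho(x)$;
\item[(d)] $\rho(x)<\infty$ if $x\ne0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $v_r(px)=v_{r+1}(x)$. A closed subgroup $U[i]$ containing $h=e^{p^rx}$ contains $h^c=e^{p^rcx}$. For a unit $c$ apply this to $c$ and $c^{-1}$.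

(b) As the $U[i]$ are subgroups, \eqref{eq:add} gives $v_r(x+y)\ge\min(v_r(x),v_r(y),c_r)$.

(c) We have $\gamma_r(\operatorname{Ad}(g)x)=g\gamma_r(x)g^{-1}$.

(d) By (a)--(c) and (U2), $\{x:\rho(x)=\infty\}$ is an ideal, so it is $0$ or $\mathfrak g$. Suppose it is $\mathfrak g$. Let $x\in p^{n_0}L$ and $\gamma=\gamma_0(x)$. Since $W$ has finite length $\ell$, Fitting's lemma shows that $\gamma$ is bijective on $Y=\gamma^\ell W$. Suppose $Y\ne0$, let $v_Y$ be defined by the lattice $\Lambda\cap Y$, and put $C=-v_Y(\gamma|_Y^{-1})$. By Lemma~\ref{lem:lattice}(b), $v_Y(\gamma^j|_Y)\ge v(\gamma^j)$, so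
\[
0=v_Y(1)\ge v_Y(\gamma^j|_Y)+j\,v_Y(\gamma|_Y^{-1})\ge v(\gamma^j)-Cj .
\]
With $j=p^r$ this reads $v_r(x)\le Cp^r$, so $\rho(x)\le C$, a contradiction. Hence $\gamma^\ell=0$. If $p^n\ge\ell$, then $e^{p^nx}$ acts trivially for all $x\in p^{n_0}L$, so $G_{n_0+n}$ acts trivially on $W$. This contradicts effectiveness.
\end{proof}

Thus $|x|=1/\rho(x)$ is a non-archimedean norm on the $\mathbb{Q}_p$-vector space $\mathfrak g$. All norms on a finite-dimensional $\mathbb{Q}_p$-space are equivalent, so for $\lambda>0$ the balls
\[
L_\lambda=\{x:\rho(x)\ge\lambda\},\qquad L_{>\lambda}=\{x:\rho(x)>\lambda\}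
\]
are open bounded $\mathbb{Z}_p$-submodules, that is, $\mathbb{Z}_p$-lattices in $\mathfrak g$. They are $\operatorname{Ad}(U)$-stable, and $L_{p\lambda}=pL_\lambda$, $L_{>p\lambda}=pL_{>\lambda}$. Distinct values $\lambda\in[1,p)$ of $\rho$ give distinct lattices $L_\lambda$ between $pL_1$ and $L_1$, of which there are finitely many. So the set of finite values of $\rho$ is a finite union of orbits of $p^{\mathbb{Z}}$, and it meets each compact subinterval of $(0,\infty)$ in a finite set.

The lower bound implied by the definition of $\rho$ is uniform on balls.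

\begin{lemma}\label{lem:uniform}
For $\lambda,\varepsilon>0$ there is $r_1$ with $v_r(x)\ge p^r(\lambda-\varepsilon)$ for all $x\in L_\lambda$ and $r\ge r_1$.
\end{lemma}

\begin{proof}
Let $x_1,\dots,x_l$ be a $\mathbb{Z}_p$-basis of $L_\lambda\subset p^{-s}L$ and $x=\sum c_ix_i$. By \eqref{eq:add} and Lemma~\ref{lem:rho}(a), $v_r(x)\ge\min(v_r(x_1),\dots,v_r(x_l),c_r)$, and the right side does not depend on $x$ and is at least $p^r(\lambda-\varepsilon)$ for large $r$.
\end{proof}

\section{Purity}\label{sec:purity}

The rate $\rho(z)$ records the direction in $W$ that $\gamma_r(z)$ contracts most slowly, whereas the size of the inverse is governed by the direction contracted fastest. For example, let a generator $e^z$ of $\mathbb{Z}_p$ act on $k((\pi))^2$ by the diagonal matrix with entries $1+\pi$ and $1+\pi^2$. Then $v(\gamma_r(z))=p^r$ but $v(\gamma_r(z)^{-1})=-2p^r$. This module is reducible: the fast vectors form a submodule. On our module $W$ all directions have the same rate.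

\begin{proposition}\label{prop:purity}
Let $0\ne z\in\mathfrak g$, $\mu=\rho(z)$ and $\varepsilon>0$. There is a constant $C$ such that for all large $r$ the element $\gamma_r(z)$ is invertible in $E$ and
\[
v\big(\gamma_r(z)^{-1}\big)\ge-p^r(\mu+\varepsilon)-C .
\]
\end{proposition}

\begin{proof}
\emph{Step 1: there are no fast vectors.} Let
\[
W'=\{w\in W:\liminf_rp^{-r}v(\gamma_r(z)w)>\mu\}.
\]
It is an additive subgroup, and a $B$-submodule because $v(\gamma_r(z)ws\pi^{-c})\ge v(\gamma_r(z)w)-c$. The element $z$ is not fixed by $\operatorname{Ad}(U)$, but it is fixed modulo faster elements by the stabilizer $U'$ in $U$ of the coset $z+L_{>\mu}$, which is an open subgroup. Let $h\in U'$, $0\ne w\in W'$ and $y=\operatorname{Ad}(h^{-1})z-z\in L_{>\mu}$. Then $\gamma_r(z)h=h\gamma_r(z+y)$. By \eqref{eq:add}, $1+\gamma_r(z+y)=\alpha\beta\kappa$ with $\alpha=1+\gamma_r(z)$ and $\beta=1+\gamma_r(y)$. The identity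
\begin{equation}\label{eq:abk}
\alpha\beta\kappa-1=(\alpha-1)+\alpha(\beta-1)+\alpha\beta(\kappa-1)
\end{equation}
gives
\[
v(\gamma_r(z)hw)=v(\gamma_r(z+y)w)\ge\min\{v(\gamma_r(z)w),\ v_r(y)+v(w),\ c_r+v(w)\}.
\]
As $\rho(y)>\mu$, we get $hw\in W'$. By Lemma~\ref{lem:irred}, $W'=0$ or $W'=W$. If $W'=W$, there is $\mu'>\mu$ with $v(\gamma_r(z)\lambda_j)\ge p^r\mu'$ for the finitely many generators $\lambda_j$ of $\Lambda$ and all large $r$. Then $v_r(z)\ge p^r\mu'$ and $\rho(z)>\mu$, which is absurd since $\mu$ is finite. So $W'=0$.

\emph{Step 2: a uniform bound on the time a vector can stay fast.} Fix $r_0$ such that $\gamma=\gamma_{r_0}(z)$ is defined; then $v(\gamma)\ge1$ and $\gamma_r(z)=\gamma^{p^{r-r_0}}$ for $r\geq r_0$. The kernel of $\gamma$ lies in $W'=0$, so $\gamma$ is injective, hence bijective because $W$ has finite length. Choose integers $a,b\ge1$ with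
\[
p^{r_0}\mu<a/b<p^{r_0}(\mu+\varepsilon),
\]
and let $F=\gamma^b\theta^{-a}$, an additive bijection of $W$ commuting with $\theta$; it compares $\gamma$ with a contraction of rate $a/b$. Put
\[
\Lambda_m=\{w:F^iw\in\Lambda\text{ for }0\le i\le m\}=\{w:\gamma^{bi}w\in\Lambda\pi^{ai}\text{ for }0\le i\le m\}.
\]
The second description shows that the $\Lambda_m$ form a decreasing chain of $S$-submodules with $\Lambda\pi^{am}\subset\Lambda_m\subset\Lambda_0=\Lambda$. If $w\in\bigcap_m\Lambda_m$, then for $N=p^{r-r_0}$ and $i=\lfloor N/b\rfloor$ we have $v(\gamma^Nw)\ge v(\gamma^{bi}w)\ge ai\ge a(N/b-1)$. Hence $\liminf p^{-r}v(\gamma_r(z)w)\ge p^{-r_0}a/b>\mu$ and $w\in W'=0$. So $\bigcap_m\Lambda_m=0$.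

We claim that $\Lambda_m\subset\Lambda\pi$ for some $m$. For fixed $j\geq 1$, the images of the $\Lambda_m$ in the module $\Lambda/\Lambda\pi^j$ of finite length stabilize to a submodule $X_j$, contained in the image of every $\Lambda_m$. The map $X_{j+1}\to X_j$ is onto, both modules being images of the same $\Lambda_m$ for large $m$. If the claim fails, then $X_1\ne0$, and by completeness a compatible sequence starting from a nonzero element of $X_1$ defines $w\in\Lambda\setminus\Lambda\pi$ with $w\in\Lambda_m+\Lambda\pi^j$ for all $m,j$. Taking $j=am$ gives $w\in\Lambda_m$ for all $m\geq 1$, so $w=0$, a contradiction. Fix such an $m$; then $m\ge1$ because $\Lambda\ne\Lambda\pi$.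

\emph{Step 3: bounding the inverse.} For $0\ne w'\in W$ let $j=\min_{0\le l\le m}v(F^lw')$. Then $w'\pi^{-j}\in\Lambda_m\subset\Lambda\pi$, so $v(w')>j$, and the minimum is attained at some $l\ge1$:
\[
v(w')>\min_{1\le l\le m}v(F^lw').
\]
Fix $w\ne0$ and put $M_i=\min\{v(F^lw):i\le l<i+m\}$ for $i\in\mathbb{Z}$. Taking $w'=F^iw$ gives $v(F^iw)>M_{i+1}$, and the other terms in $M_i$ also occur in $M_{i+1}$; so $M_i\ge M_{i+1}$. Since $v(F^lw)\ge v(w)-al$ for $l\ge0$, we obtain for $n\ge0$
\[
v(F^{-n}w)\ge M_{-n}\ge M_0\ge v(w)-am .
\]
As $\gamma^{-bn}=\theta^{-an}F^{-n}$, this gives $v(\gamma^{-bn})\ge-an-am$. For $N\ge0$ and $n=\lceil N/b\rceil$ we have $\gamma^{-N}=\gamma^{bn-N}\gamma^{-bn}$, so $v(\gamma^{-N})\ge-\frac abN-C$ with $C=a(m+1)$. Take $N=p^{r-r_0}$.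
\end{proof}

\section{Homomorphisms that preserve the annihilator}\label{sec:functions}

For an open subgroup $N\le U$ let $P_N=\ker(\Phi|_{\Omega_N})$, a two-sided ideal of $\Omega_N$. In the model, the leading term of $1-\chi(y)$ was additive in $y$ because $\chi\equiv1\pmod p$. The analog here is that the group should act trivially on the finite groups $L_\lambda/L_{>\lambda}$. These vanish unless $\lambda$ is a value of $\rho$, and multiplication by $p$ identifies the groups for $\lambda$ and $p\lambda$ compatibly with $\operatorname{Ad}$; so only finitely many actions are involved, each with open kernel by continuity of $\operatorname{Ad}$. By (U1) we can \emph{fix an open uniform subgroup $H\le U$ acting trivially on $L_\lambda/L_{>\lambda}$ for all $\lambda>0$.}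

\begin{proposition}\label{prop:f}
For every open subgroup $N\le H$ there is a nonzero continuous homomorphism $f\colon N\to\mathbb{F}_p$ with $f\cdot P_N\subset P_N$.
\end{proposition}

The first-order computation will give a relation $\sum_{j=1}^d\xi_ja_j\approx0$ in $d$ unknowns $a_j$. Replacing $r$ by $r+1$ raises each $\xi_j$ to the $p$-th power and leaves the $a_j$ unchanged, which gives more relations. For $d=2$, multiply $\xi_1a_1+\xi_2a_2\approx0$ by $\xi_2^p$ and $\xi_1^pa_1+\xi_2^pa_2\approx0$ by $\xi_2$, and subtract. If the $\xi_j$ commute, this gives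
\[
(\xi_1\xi_2^p-\xi_1^p\xi_2)\,a_1\approx0,\qquad \xi_1\xi_2^p-\xi_1^p\xi_2=\xi_1\prod_{c\in\mathbb{F}_p}(c\,\xi_1+\xi_2).
\]
The coefficient is a product of $\mathbb{F}_p$-linear forms in the $\xi_j$, and each of them will be, to first order, some $\gamma_r(z)$, which Proposition~\ref{prop:purity} inverts. In general we use Moore's formula.

\begin{lemma}\label{lem:Moore}
Let $\mathcal C$ be the set of nonzero $c\in\mathbb{F}_p^d$ whose last nonzero coordinate is $1$; it has $m=1+p+\dots+p^{d-1}$ elements. In $\mathbb{F}_p[X_1,\dots,X_d]$,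
\[
\Delta:=\det\big(X_j^{p^i}\big)_{0\le i<d,\ 1\le j\le d}=\prod_{c\in\mathcal C}\Big(\sum_jc_jX_j\Big),
\]
and there are homogeneous polynomials $A_{li}$ of degree $m-p^i$ with $\sum_iA_{li}X_j^{p^i}=\delta_{lj}\Delta$.
\end{lemma}

\begin{proof}
Let $c\in\mathcal C$ have last nonzero coordinate $c_{j_0}=1$. Adding to column $j_0$ the multiples $c_j$ of the earlier columns turns its entries into $(\sum c_jX_j)^{p^i}$, so $\sum c_jX_j$ divides $\Delta$. These linear forms are pairwise non-proportional, so their product divides $\Delta$. Both sides are homogeneous of degree $m$, and $X_1X_2^p\cdots X_d^{p^{d-1}}$ has coefficient $1$ in both: it is the diagonal term of $\Delta$ and the leading monomial of the product for the lexicographic order with $X_d>\dots>X_1$. The $A_{li}$ are the cofactors.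
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:f}]
\emph{The homomorphisms.} Pick $0\ne u\in L$ and put $z(y)=u-\operatorname{Ad}(y)u\in L$ for $y\in N$. If $z$ vanished identically, the line $\mathbb{Q}_pu$ would be an ideal by (U2), so $\mathfrak g=\mathbb{Q}_pu$ would be abelian. Hence $z\not\equiv0$. As $\rho\ge p^{-n_0}$ on $L$ and the values of $\rho$ are discrete, $\mu=\min_{y\in N}\rho(z(y))$ exists and is finite. Let $V=L_\mu/L_{>\mu}$, an $\mathbb{F}_p$-vector space since $pL_\mu=L_{p\mu}\subset L_{>\mu}$. We have $z(yy')=z(y)+\operatorname{Ad}(y)z(y')$ and $N$ acts trivially on $V$, so the induced map $\bar z\colon N\to V$ is a nonzero continuous homomorphism. Let $z_1,\dots,z_d\in L_\mu$ lift a basis of $\bar z(N)$ and write $\bar z(y)=\sum_jf_j(y)\bar z_j$. The $f_j\colon N\to\mathbb{F}_p$ are nonzero continuous homomorphisms, $d\ge1$, and we show $f_j\cdot P_N\subset P_N$ for every $j$.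

\emph{Constants.} Let $\mu_+$ be the smallest value of $\rho$ above $\mu$, so $L_{>\mu}=L_{\mu_+}$. Fix $\mu_1$ with $\mu<\mu_1<\min(2\mu,\mu_+)$; the level $p^r\mu_1$ will separate first-order terms from errors. With $m$ as in Lemma~\ref{lem:Moore}, choose $\varepsilon>0$ with
\[
2m\varepsilon<\mu_1-\mu,\qquad 2(\mu-\varepsilon)>\mu_1 .
\]
Let $L_\mu\subset p^{-s}L$ with $s\ge0$, let $c_r$ be as in \eqref{eq:add}, and put $\xi_{j,r}=\gamma_r(z_j)$. By Lemma~\ref{lem:uniform} there is $r_1\ge s+n_0$ such that for $r\ge r_1$
\begin{equation}\label{eq:large}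
v(\xi_{j,r})\ge p^r(\mu-\varepsilon)\ \ (1\le j\le d),\qquad v_r(z')\ge p^r\mu_1\ \ (z'\in L_{>\mu}),\qquad c_r\ge p^r\mu_1 .
\end{equation}
Below $r\ge r_1$. For $c\in\mathbb{F}_p$ let $\tilde c\in\{0,\dots,p-1\}$ be its representative.

\emph{Step 1: $\gamma_r$ is linear to first order.} For $c\in\mathbb{F}_p^d$ and $z'\in L_{>\mu}$ we claim
\begin{equation}\label{eq:first}
v\Big(\gamma_r\big(\textstyle\sum_j\tilde c_jz_j+z'\big)-\sum_jc_j\xi_{j,r}\Big)\ge p^r\mu_1 .
\end{equation}
By \eqref{eq:add}, $1+\gamma_r(\sum\tilde c_jz_j+z')=\alpha\beta\kappa$ with $\alpha=\prod_j(1+\xi_{j,r})^{\tilde c_j}$ and $\beta=1+\gamma_r(z')$. In \eqref{eq:abk} the last two terms have $v\ge p^r\mu_1$ by \eqref{eq:large}, and $\alpha-1-\sum c_j\xi_{j,r}$ is a sum of products of at least two factors $\xi$, each product having $v\ge2p^r(\mu-\varepsilon)\ge p^r\mu_1$.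

\emph{Step 2: conjugation.} Let $g=e^{p^ru}\in U$ and $y\in N$. By Lemma~\ref{lem:BCH},
\[
gyg^{-1}y^{-1}=e^{p^ru}e^{-p^r\operatorname{Ad}(y)u}=e^{p^rz(y)}\kappa,\qquad\kappa\in G_{2r},
\]
and $v(\kappa-1)\ge p^{2r-n_0}\ge c_r$. Since $z(y)\in\sum_j\widetilde{f_j(y)}z_j+L_{>\mu}$, \eqref{eq:first} shows that $gyg^{-1}y^{-1}-1-\sum_jf_j(y)\xi_{j,r}$ has $v\ge p^r\mu_1$ in $E$. Multiply by $y$ on the right. The $k$-linear continuous map
\[
\Omega_N\to E,\qquad x\mapsto g\Phi(x)g^{-1}-\Phi(x)-\sum_j\xi_{j,r}\Phi(f_j\cdot x)
\]
thus sends $N$ into the closed $k$-subspace $\{v\ge p^r\mu_1\}$, and by (U5) it sends $\Omega_N$ there. Now fix $x\in P_N$ and put $a_j=\Phi(f_j\cdot x)$. These elements do not depend on $r$, they have $v(a_j)\ge0$, and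
\begin{equation}\label{eq:rel}
v\Big(\sum_j\xi_{j,r}a_j\Big)\ge p^r\mu_1\qquad(r\ge r_1).
\end{equation}

\emph{Step 3: elimination.} The $\xi_{j,r}$ commute up to a negligible error: by Lemma~\ref{lem:BCH},
\[
[\xi_{i,r},\xi_{j,r}]=e^{p^rz_i}e^{p^rz_j}-e^{p^rz_j}e^{p^rz_i}=e^{p^r(z_i+z_j)}(\kappa'-\kappa'')
\]
with $\kappa',\kappa''\in G_{2(r-s)}$, so $v([\xi_{i,r},\xi_{j,r}])\ge c_r$. Two noncommutative polynomials over $\mathbb{F}_p$ with the same image in $\mathbb{F}_p[X_1,\dots,X_d]$ differ by an element of the ideal generated by the $[X_i,X_j]$. Their values at $\xi=(\xi_{1,r},\dots,\xi_{d,r})$ therefore differ by a sum of terms $\alpha'[\xi_{i,r},\xi_{j,r}]\beta'$ with $v(\alpha'),v(\beta')\ge0$, that is, by an element with $v\ge c_r$.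

Fix an order of the factors in each monomial of each $A_{li}$, and in the product $D_r=\prod_{c\in\mathcal C}\big(\sum_jc_j\xi_{j,r}\big)$. By Lemma~\ref{lem:Moore}, $\sum_iA_{li}(\xi)\xi_{j,r}^{p^i}=\delta_{lj}D_r+e_{lj}$ with $v(e_{lj})\ge c_r$. Since $\xi_{j,r}^{p^i}=\xi_{j,r+i}$,
\[
\sum_{i=0}^{d-1}A_{li}(\xi)\Big(\sum_j\xi_{j,r+i}a_j\Big)=D_ra_l+\sum_je_{lj}a_j .
\]
By \eqref{eq:large} and homogeneity, $v(A_{li}(\xi))\ge(m-p^i)p^r(\mu-\varepsilon)$. By \eqref{eq:rel} for $r+i$, the $i$-th term on the left has
\[
v\ge(m-p^i)p^r(\mu-\varepsilon)+p^{r+i}\mu_1=mp^r(\mu-\varepsilon)+p^{r+i}(\mu_1-\mu+\varepsilon)\ge mp^r(\mu-\varepsilon)+p^r(\mu_1-\mu).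
\]
Therefore
\begin{equation}\label{eq:Da}
v(D_ra_l)\ge\min\{mp^r(\mu-\varepsilon)+p^r(\mu_1-\mu),\ c_r\}.
\end{equation}

\emph{Step 4: division.} For $c\in\mathcal C$ let $z_c=\sum\tilde c_jz_j$. Its image in $V$ is nonzero, so $\rho(z_c)=\mu$. By Proposition~\ref{prop:purity} there is one constant $C$ such that $\sigma_c=\gamma_r(z_c)$ is invertible with $v(\sigma_c^{-1})\ge-p^r(\mu+\varepsilon)-C$ for all $c\in\mathcal C$ and all large $r$. By \eqref{eq:first}, $\sum_jc_j\xi_{j,r}=\sigma_c-\eta_c=\sigma_c(1-\sigma_c^{-1}\eta_c)$ with $v(\eta_c)\ge p^r\mu_1$, and $v(\sigma_c^{-1}\eta_c)\ge p^r(\mu_1-\mu-\varepsilon)-C\ge1$ for large $r$. By \eqref{eq:geom} each factor of $D_r$ is invertible, with inverse of $v\ge-p^r(\mu+\varepsilon)-C$. Hence $v(D_r^{-1})\ge-mp^r(\mu+\varepsilon)-mC$, and \eqref{eq:Da} gives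
\[
v(a_l)\ge\min\{p^r(\mu_1-\mu-2m\varepsilon),\ c_r-mp^r(\mu+\varepsilon)\}-mC .
\]
The right side tends to infinity with $r$. So $a_l=0$, that is, $f_l\cdot x\in P_N$.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:end}

Applying Proposition~\ref{prop:f} repeatedly produces a descending chain of subgroups that control $P_H$, but nothing forces such a chain to shrink to $1$. We consider instead all functions preserving $P_H$ at once; the subgroup that they fail to detect is normal, and the simplicity of $\mathfrak g$ applies to it.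

\begin{proposition}\label{prop:PH}
$P_H=0$.
\end{proposition}

\begin{proof}
Let $\mathcal A$ be the set of locally constant $f\colon H\to\mathbb{F}_p$ with $f\cdot P_H\subset P_H$. It is an $\mathbb{F}_p$-algebra containing the constants. It is stable under translations: for $h\in H$ let $(R_hf)(y)=f(yh)$ and $(T_hf)(y)=f(hy)$; then $(R_hf)\cdot x=(f\cdot xh)h^{-1}$ and $(T_hf)\cdot x=h^{-1}(f\cdot hx)$, as one sees for $x=y\in H$, and $P_H$ is a two-sided ideal. Let
\[
K=\{g\in H:f(hg)=f(h)\text{ for all }f\in\mathcal A,\ h\in H\}.
\]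
This is a closed subgroup. It is normal in $H$: for $g\in K$ and $y\in H$,
\[
f(hygy^{-1})=(R_{y^{-1}}f)(hyg)=(R_{y^{-1}}f)(hy)=f(h).
\]

\emph{If $Z\subset H$ is a closed and open union of cosets of $K$, then $1_Z\in\mathcal A$.} Let $\mathfrak B$ be the family of closed and open sets $Y$ with $1_Y\in\mathcal A$. It is closed under complements and finite intersections, hence under finite unions, and it contains the level sets of each $f\in\mathcal A$, since $1_{\{f=c\}}=1-(f-c)^{p-1}$. Let $h\in Z$ and $h'\notin Z$. Then $h^{-1}h'\notin K$, so $f(xh^{-1}h')\ne f(x)$ for some $f\in\mathcal A$, $x\in H$, and $f'=T_{xh^{-1}}f\in\mathcal A$ has $f'(h')\neq f'(h)$. So a set in $\mathfrak B$ contains $h$ and not $h'$. By compactness of $H\setminus Z$, a finite intersection $Y_h\in\mathfrak B$ of such sets satisfies $h\in Y_h\subset Z$. By compactness of $Z$, finitely many $Y_h$ cover $Z$, so $Z\in\mathfrak B$.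

\emph{$K$ is trivial.} Suppose $K\ne1$. Its Lie algebra is nonzero by (U3) and $\operatorname{Ad}(H)$-stable, so it is an ideal by (U2), hence equal to $\mathfrak g$, and $K$ is open. Then $1_K\in\mathcal A$. Let $f\colon K\to\mathbb{F}_p$ be given by Proposition~\ref{prop:f} for $N=K$, and let $\tilde f$ be its extension by zero to $H$. For $x\in P_H$ we have $1_K\cdot x\in P_H\cap\Omega_K=P_K$, so $\tilde f\cdot x=f\cdot(1_K\cdot x)\in P_K\subset P_H$. Thus $\tilde f\in\mathcal A$. But $\tilde f(g)\ne0=\tilde f(1)$ for some $g\in K$, against the definition of $K$.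

So $K=1$, and $\mathcal A$ contains all indicator functions of closed and open sets, hence all locally constant functions. Since $W\ne0$, the ideal $P_H$ is proper, and Lemma~\ref{lem:all} gives $P_H=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $I$ have infinite codimension. Since $\iota(I)=0$, the elements of $I\cap\Omega_H$ act as zero on $W$, so $I\cap\Omega_H\subset P_H=0$. If $0\ne a\in I$, then Lemma~\ref{lem:regular} applies because $\Omega$ is a domain, and gives $0\neq a\Omega\cap\Omega_H\subset I\cap\Omega_H$. Hence $I=0$.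

The ideal $0$ is prime because $\Omega$ is a domain, and $J$ is prime because $\Omega/J=k$; by (U4), $J$ is the Jacobson radical. If $P\ne0$ is prime, then $\Omega/P$ is a finite-dimensional local algebra, so its radical $J/P$ is nilpotent. Thus $J^n\subset P$ for some $n$, whence $J\subset P$ and $P=J$.
\end{proof}

With $k=\mathbb{F}_p$ this answers the Question.

\begin{remark}\label{rem:hyp}
The absence of proper nonzero ideals in $\mathfrak g$ is used in Lemma~\ref{lem:rho}(d), to make $\rho$ finite, and in Proposition~\ref{prop:PH}, to make $K$ open; together with non-commutativity it gives $z\not\equiv0$ in Proposition~\ref{prop:f}. Infinite codimension of $I$ is used once, to find the non-nilpotent element $T$; this makes $\pi$ regular and $(G,B)$ effective. The characteristic enters through $g^p-1=(g-1)^p$, through \eqref{eq:central}, and through Lemma~\ref{lem:Moore}.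
\end{remark}

\begin{remark}\label{rem:center}
Theorem~\ref{thm:A} contains the statement that the center of $\Omega$ is $k$. If not, there is a central element $0\ne z\in J$. As $\operatorname{gr}\Omega$ is a domain, leading forms multiply, so the graded ring of $\Omega/z\Omega$ is the quotient of $k[X_1,\dots,X_{\dim G}]$ by the leading form of $z$, which has positive degree. This quotient is infinite-dimensional since $\dim G\ge2$, so $z\Omega\neq0$ would have infinite codimension.
\end{remark}

\section{The converse, and non-uniform groups}\label{sec:BC}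

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i)$\Rightarrow$(ii). If $\mathfrak g$ is non-abelian, this is Theorem~\ref{thm:A}. If $\mathfrak g$ is abelian, every subspace is an ideal, so $\dim\mathfrak g=1$, $G\cong\mathbb{Z}_p$ and $\Omega=k[[x]]$.

(ii)$\Rightarrow$(iii). The last paragraph of the proof of Theorem~\ref{thm:A} uses only (ii) and (U4).

(iii)$\Rightarrow$(i). Let $\mathfrak a$ be an ideal with $0\ne\mathfrak a\ne\mathfrak g$, and let $N=\exp(\mathfrak a\cap L_G)\neq1$. It is closed. It is a subgroup because for $x,y\in\mathfrak a$ all terms of the Baker--Campbell--Hausdorff series lie in the closed subspace $\mathfrak a$, and it is normal because $\operatorname{Ad}(e^x)=\exp(\operatorname{ad}x)$ preserves $\mathfrak a$ and $L_G$. If $G/N$ were finite, of order $p^n$, then $e^{p^nx}\in N$ for all $x\in L_G$, so $p^nL_G\subset\mathfrak a$ and $\mathfrak a=\mathfrak g$. Hence $G/N$ is infinite. The ideal $I_N=\ker(\Omega\to\Omega_{G/N})$ contains $y-1\ne0$ for $1\ne y\in N$, and it has infinite codimension because the elements of $G/N$ are linearly independent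 in $\Omega_{G/N}$. In a noetherian ring every proper ideal contains a product of primes containing it: a maximal counterexample is not prime, so it contains the product of two strictly larger proper ideals, for which the statement holds. If $J$ were the only prime containing $I_N$, we would get $J^n\subset I_N$ for some $n$, and $I_N$ would have finite codimension. So there is a prime $P\supset I_N$ with $P\ne J$, and $P\ne0$; thus (iii) fails.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
A compact $p$-adic analytic group $G$ has an open normal uniform subgroup $U$, with the same Lie algebra. Let $k=\mathbb{F}_p$. By (U5), $\Omega_G$ is a finitely generated $\Omega_U$-module on both sides, so it is noetherian. By Ardakov and Brown \cite{AB}, $\Omega_G$ is a prime ring (the ideal $0$ is prime), since $G$ has no nontrivial finite normal subgroup. By Goldie's theorem, a nonzero two-sided ideal $I$ of a prime noetherian ring contains a regular element $a$. Lemma~\ref{lem:regular} gives $I\cap\Omega_U\ne0$, so by Theorem~\ref{thm:A} the ring $\Omega_U/(I\cap\Omega_U)$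 is finite-dimensional over $\mathbb{F}_p$, hence finite. Since $\Omega_G/I$ is a finitely generated module over this ring, it is finite.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AB}
Ardakov and Brown, \emph{Primeness, semiprimeness and localisation in Iwasawa algebras}, Trans. AMS 359 (2007).

\bibitem{DDMS}
Dixon, du Sautoy, Mann and Segal, \emph{Analytic pro-$p$ groups}.

\bibitem{OWR}
\emph{Mathematisches Forschungsiinstitut Oberwolfach} (title as printed),
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 2955/\allowbreak OWR\_2006\_25.pdf?\allowbreak sequence=1\&isAllowed=y}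

\end{thebibliography}
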